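\title{Convex domination of monotone maps and Zaj\'{\i}\v{c}ek's conjecture on singular sets}

\begin{abstract}
For a maximal monotone map $u$ on $\mathbb{R}^n$, let $\Sigma^k(u)$ be the set of points at which the value of $u$ has dimension at least $k$. We prove Zaj\'{\i}\v{c}ek's conjecture: $\Sigma^k(u)$ is covered by countably many graphs of maps $\mathbb{R}^{n-k}\to\mathbb{R}^k$ whose components are differences of convex functions. We construct one finite convex function $f$ such that, at every point $x$, the directions of $u(x)$ are directions of $\partial f(x)$; this reduces the conjecture to the case of subdifferentials. The function $f$ is built from Legendre transforms of convex solutions $h$ of a regularized form of the equation $\operatorname{div}u(\nabla h)=\mathrm{const}$.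
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $u:\mathbb{R}^n\to 2^{\mathbb{R}^n}$ be a multivalued map, with domain $\operatorname{Dm}u=\{x:u(x)\neq\varnothing\}$ and graph $\{(x,y):y\in u(x)\}$. The map $u$ is \emph{monotone} if
\[
\langle y_1-y_2,x_1-x_2\rangle\ge0\qquad\text{whenever }y_1\in u(x_1),\ y_2\in u(x_2),
\]
and \emph{maximal monotone} if its graph is not strictly contained in the graph of another monotone map. Every monotone map has a maximal monotone extension, by Zorn's lemma. Two families of examples should be kept in mind: the subdifferential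
\[
\partial f(x)=\{\xi: f(z)\ge f(x)+\langle\xi,z-x\rangle\ \text{for all }z\}
\]
of a convex function $f$, and the linear maps $x\mapsto Ax$ with $A+A^T\ge0$, which are gradients only when $A$ is symmetric.

If $u$ is maximal, then $y\in u(x)$ exactly when $\langle y-y',x-x'\rangle\ge0$ for all $(x',y')$ in the graph, so $u(x)$ is an intersection of closed half-spaces and hence a closed convex set. For a convex set $K$ put $\operatorname{dir}K=\operatorname{span}(K-K)$, so that $\dim K=\dim\operatorname{dir}K$. For $k=1,\dots,n$ the $k$-th \emph{singular set} of $u$ is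
\[
\Sigma^k(u)=\{x\in\operatorname{Dm}u:\dim u(x)\ge k\}.
\]
Thus $\Sigma^1(u)$ is the set where $u$ has more than one value, and $\Sigma^1(\partial f)$ is the set where a finite convex function $f$ is not differentiable.

The natural size of $\Sigma^k(u)$ is codimension $k$. For $f(x',x'')=|x''|$ on $\mathbb{R}^{n-k}\times\mathbb{R}^k$ one has $\Sigma^k(\partial f)=\mathbb{R}^{n-k}\times\{0\}$. For $k=n$ the set is always countable, because the sets $u(x)$ have disjoint interiors: if $y\in u(x_2)$ is interior to $u(x_1)$, then $y+s(x_2-x_1)\in u(x_1)$ for small $s>0$, and monotonicity gives $-s|x_1-x_2|^2\ge0$. In general $\Sigma^k(u)$ is known to be countably $\mathcal{H}^{n-k}$-rectifiable; by a result of Zaj\'{\i}\v{c}ek it is covered by countably many sets, each of which is the graph of a Lipschitz map $\mathbb{R}^{n-k}\to\mathbb{R}^k$ in suitable orthogonal coordinates. The question is whether these graphs can be taken more regular.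

A \emph{(c-c)-surface of codimension $k$} is a subset of $\mathbb{R}^n$ which, in some orthogonal coordinates $\mathbb{R}^n=\mathbb{R}^{n-k}\times\mathbb{R}^k$, is the graph of a map $g:\mathbb{R}^{n-k}\to\mathbb{R}^k$ each of whose components is the difference of two convex functions. The coordinates may differ from one surface to another; for $k=n$ such a surface is a point. The map $g$ is locally Lipschitz, so a (c-c)-surface is covered by the Lipschitz graphs of $g\circ\pi_r$, $r\in\mathbb{N}$, where $\pi_r$ is the nearest-point projection onto the ball of radius $r$. But the condition is of second order: in one variable, $g'$ is a difference of nondecreasing functions.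

\medskip
\noindent\textbf{Zaj\'{\i}\v{c}ek's conjecture} (posed in \cite{monotone})\textbf{.} \emph{For every maximal monotone $u$ on $\mathbb{R}^n$ and every $k\in\{1,\dots,n\}$, the set $\Sigma^k(u)$ can be covered by countably many (c-c)-surfaces of codimension $k$.}
\medskip

The conjecture is known for $n=2$, $k=1$, and when $u$ is the subdifferential of a convex function. In the second case the convex functions that describe the surfaces are partial minima of the potential (Section~\ref{sec:convex}). A general monotone map has no potential, and this is the reason for doubt. The reason for hope is that the monotonicity inequality sees only the symmetric part of the derivative of $u$; for instance, adding to $u$ a linear map with antisymmetric matrix translates each value $u(x)$ and changes no singular set. We prove the conjecture by showing that the singularities of $u$ are dominated by those of one convex function. Throughout, a \emph{finite} convex function is a convex function $\mathbb{R}^n\to\mathbb{R}$.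

\begin{theorem}\label{thm:dom}
For every maximal monotone $u$ on $\mathbb{R}^n$ there is a finite convex function $f$ on $\mathbb{R}^n$ with $\operatorname{dir}u(x)\subset\operatorname{dir}\partial f(x)$ for all $x\in\operatorname{Dm}u$. In particular $\Sigma^k(u)\subset\Sigma^k(\partial f)$ for all $k=1,\dots,n$ simultaneously.
\end{theorem}

Only directions can be compared, since $\partial f(x)$ is compact and $u(x)$ need not be. For the normal cone map of the closed unit ball, whose value at $|x|=1$ is the ray $\{tx:t\ge0\}$, one may take $f(x)=\max\{|x|,1\}$, whose subdifferential there is the segment from $0$ to $x$.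

\begin{corollary}[Zaj\'{\i}\v{c}ek's conjecture]\label{cor:conj}
For every $n\ge1$, every maximal monotone $u$ on $\mathbb{R}^n$ and every $k\in\{1,\dots,n\}$, the set $\Sigma^k(u)$ is covered by countably many (c-c)-surfaces of codimension $k$.
\end{corollary}

The covering property describes singular sets exactly.

\begin{theorem}\label{thm:char}
For $A\subset\mathbb{R}^n$ and $1\le k\le n$ the following are equivalent:
\begin{enumerate}
\item[(a)] $A\subset\Sigma^k(u)$ for some maximal monotone $u$;
\item[(b)] $A\subset\Sigma^k(\partial f)$ for some finite convex $f$ on $\mathbb{R}^n$;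
\item[(c)] $A$ is covered by countably many (c-c)-surfaces of codimension $k$.
\end{enumerate}
\end{theorem}

Behind Theorem~\ref{thm:dom} is an estimate on the bounded parts of the graph. We write $\varphi'(x;v)=\lim_{s\downarrow0}(\varphi(x+sv)-\varphi(x))/s$ for the one-sided directional derivative.

\begin{theorem}\label{thm:quant}
For every maximal monotone $u$ on $\mathbb{R}^n$ and every integer $R\ge1$ there is a finite convex $\varphi$ on $\mathbb{R}^n$ with $|\varphi(x)-n|x|^2|\le162\,n^2R^2$ for all $x$ and
\[
\varphi'(x_1;x_1-x_2)+\varphi'(x_2;x_2-x_1)\ \ge\ \langle y_1-y_2,x_1-x_2\rangle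
\]
whenever $y_i\in u(x_i)$, $|x_i|\le R$, $|y_i|\le R$.
\end{theorem}

At points where $\varphi$ is differentiable this says that $\nabla\varphi-u$ is monotone on the part of the graph in question: the gradient of $\varphi$ increases at least as fast as $u$ in every direction.

Section~\ref{sec:convex} treats convex functions. Section~\ref{sec:idea} derives the equation that produces $\varphi$ and solves it by hand in simple cases. Section~\ref{sec:periodic} is the core of the proof, for smooth $u$ with periodic derivative; Sections~\ref{sec:ball} and~\ref{sec:general} reduce the general case to it.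

\section{Convex functions and their singular sets}\label{sec:convex}

Let $f$ be a finite convex function and let $B_r$ be the closed ball of radius $r$ centered at $0$. We use the standard facts that $\partial f(x)$ is a nonempty compact convex set, that the quotient $(f(x+sv)-f(x))/s$ decreases to $f'(x;v)$ as $s\downarrow0$, and that $f'(x;v)=\max_{\xi\in\partial f(x)}\langle\xi,v\rangle$. Two combinations of directional derivatives carry the whole argument:
\begin{align*}
w_f(x;v)&=f'(x;v)+f'(x;-v)=\max_{\xi,\zeta\in\partial f(x)}\langle\xi-\zeta,v\rangle,\\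
M_f(X,Y)&=f'(X;X-Y)+f'(Y;Y-X)=\max_{\xi\in\partial f(X),\,\zeta\in\partial f(Y)}\langle\xi-\zeta,X-Y\rangle .
\end{align*}
The first is the width of $\partial f(x)$ in the direction $v$. It is nonnegative and additive in $f$, and
\begin{equation}\label{eq:width0}
w_f(x;v)=0\iff v\perp\operatorname{dir}\partial f(x).
\end{equation}
The second is the largest value of the monotonicity pairing of $\partial f$; for $f\in C^1$ it equals $\langle\nabla f(X)-\nabla f(Y),X-Y\rangle$. We use the largest value because lower bounds for it survive passage to the limit.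

\begin{lemma}\label{lem:limits}
Let $f_j$ be finite convex functions on $\mathbb{R}^n$.
\begin{enumerate}
\item[(i)] If the $f_j$ are uniformly bounded on each ball, they are uniformly Lipschitz on each ball. Then a subsequence converges locally uniformly to a finite convex function, and if $(f_j)$ converges pointwise, it converges locally uniformly.
\item[(ii)] If $f_j\to f$ locally uniformly, $X_j\to X$ and $d_j\to d$, then $\limsup_jf_j'(X_j;d_j)\le f'(X;d)$. In particular $\limsup_jM_{f_j}(X_j,Y_j)\le M_f(X,Y)$ if also $Y_j\to Y$.
\end{enumerate}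
\end{lemma}

\begin{proof}
(i) Let $|f_j|\le K$ on $B_{2r}$ and let $x\ne y$ be in $B_r$. The point $z=y+r(y-x)/|y-x|$ lies in $B_{2r}$, and slopes along the line through $x,y,z$ increase, so $(f_j(y)-f_j(x))/|y-x|\le(f_j(z)-f_j(y))/r\le2K/r$. The rest is the Arzel\`a--Ascoli theorem.

(ii) For $s>0$ we have $f_j'(X_j;d_j)\le(f_j(X_j+sd_j)-f_j(X_j))/s\to(f(X+sd)-f(X))/s$. Let $s\downarrow0$.
\end{proof}

Countably many convex functions can be merged into one without losing a singularity, because widths are nonnegative and cannot cancel.

\begin{lemma}\label{lem:sum}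
Let $F_1,F_2,\dots$ be finite convex functions and $c_i=2^{-i}(1+\sup_{B_i}|F_i|)^{-1}$. Then $f=\sum_ic_iF_i$ is a finite convex function and $w_f\ge c_i\,w_{F_i}$ for every $i$.
\end{lemma}

\begin{proof}
On $B_r$ the terms with $i\ge r$ are bounded by $2^{-i}$, so the series converges locally uniformly. Its sum $f$ is convex, and so is $g=f-c_iF_i=\sum_{l\neq i}c_lF_l$. Hence $w_f=c_iw_{F_i}+w_g\ge c_iw_{F_i}$.
\end{proof}

The first part of the next proposition is the known case of the conjecture, for finite convex functions. We include a short proof, which shows where differences of convex functions come from.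

\begin{proposition}\label{prop:convex}
Let $1\le k\le n$.
\begin{enumerate}
\item[(i)] For every finite convex $f$, the set $\Sigma^k(\partial f)$ is covered by countably many (c-c)-surfaces of codimension $k$.
\item[(ii)] Every countable union of (c-c)-surfaces of codimension $k$ is contained in $\Sigma^k(\partial f)$ for some finite convex $f$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Adding $\frac12|x|^2$ to $f$ translates $\partial f(x)$ by $x$, so we may assume that $f\ge\frac12|x|^2+{}$(an affine function). Fix a set $I$ of $k$ coordinates and write $x=(x',x'')$ with $x''=(x_i)_{i\in I}\in\mathbb{R}^k$. For $\alpha\in\mathbb{R}^k$ let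
\[
g_\alpha(x')=\min_{t\in\mathbb{R}^k}\big(f(x',t)-\langle\alpha,t\rangle\big).
\]
The minimum is attained by the growth of $f$. The function $g_\alpha$ is convex: if $t_0,t_1$ are minimizers for $x_0',x_1'$, use $(1-\theta)t_0+\theta t_1$ as a competitor for $(1-\theta)x_0'+\theta x_1'$. If $(\xi',\alpha)\in\partial f(x)$ for some $\xi'$, then $f(x',t)\ge f(x)+\langle\alpha,t-x''\rangle$ for all $t$, so $g_\alpha(x')=f(x)-\langle\alpha,x''\rangle$.

Let $x\in\Sigma^k(\partial f)$. A matrix whose rows are $k$ independent vectors of $\operatorname{dir}\partial f(x)$ has $k$ independent columns; let $I$ index them. The projection of $\partial f(x)$ to the coordinates in $I$ is then a convex set of dimension $k$ in $\mathbb{R}^k$. It has interior points, so it contains $\alpha,\alpha+se_1,\dots,\alpha+se_k$ for some $\alpha\in\mathbb{Q}^k$ and rational $s>0$. Subtracting the formulas for $g_\alpha(x')$ and $g_{\alpha+se_j}(x')$ gives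
\[
x_j''=\tfrac1s\,g_\alpha(x')-\tfrac1s\,g_{\alpha+se_j}(x'),\qquad j=1,\dots,k .
\]
So $x$ lies on a (c-c)-surface determined by $(I,\alpha,s)$, and there are countably many such triples.

(ii) Let the $i$-th surface be, in its coordinates $(x',x'')$, the graph $x''_j=a_j(x')-b_j(x')$, $j\le k$, with $a_j,b_j$ finite convex and depending on $i$. The function
\[
F_i(x)=\sum_{j=1}^k\max\{x''_j+b_j(x'),\,a_j(x')\}
\]
is finite and convex. At a point $x$ of the surface the two entries of each maximum agree, so for $v=(0,v'')$ the $j$-th term at $x+sv$ equals $a_j(x')+\max\{sv_j'',0\}$. Hence $w_{F_i}(x;v)=\sum_j|v_j''|$. Let $f$ be given by Lemma~\ref{lem:sum}. Then $w_f(x;v)>0$ for all $v=(0,v'')\ne0$, so by \eqref{eq:width0} the space $(\operatorname{dir}\partial f(x))^\perp$ meets the $k$-dimensional space $\{0\}\times\mathbb{R}^k$ only at $0$. Its dimension is therefore at most $n-k$, and $\dim\partial f(x)\ge k$.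
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj} and Theorem~\ref{thm:char}, given Theorem~\ref{thm:dom}]
Theorem~\ref{thm:dom} gives (a)$\Rightarrow$(b), and Proposition~\ref{prop:convex} gives (b)$\Leftrightarrow$(c). The subdifferential of a finite convex function is maximal monotone by Rockafellar's theorem, so (b)$\Rightarrow$(a). The corollary is (a)$\Rightarrow$(c) for $A=\Sigma^k(u)$.
\end{proof}

\section{The equation $\operatorname{div}u(\nabla h)=\tau$}\label{sec:idea}

Let $u:\mathbb{R}^n\to\mathbb{R}^n$ be smooth, let $Du=(\partial_ju_i)$, and let $E=\frac12(Du+Du^T)$. Inequalities between symmetric matrices are meant in the sense of quadratic forms. Since $v^TDu\,v=v^TEv$,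
\begin{equation}\label{eq:segment}
\langle u(X)-u(Y),X-Y\rangle=\int_0^1(X-Y)^TE\big(Y+\theta(X-Y)\big)(X-Y)\,d\theta .
\end{equation}
So $u$ is monotone if and only if $E\ge0$ everywhere. Applying \eqref{eq:segment} also to $\nabla f$, we see that a $C^2$ function $f$ with
\begin{equation}\label{eq:hess}
D^2f\ge\frac1\tau E
\end{equation}
satisfies $M_f(X,Y)\ge\frac1\tau\langle u(X)-u(Y),X-Y\rangle$. Equality in \eqref{eq:hess} is too much to ask, as the following singular example shows.

\begin{example}\label{ex:jump}
Let $m:\mathbb{R}\to(0,K]$ be smooth and nonconstant with $|m'|\le2$, and let $u(x)=\{(x_1+m(x_2)s,\,x_2):s\in\operatorname{sgn}x_1\}$ on $\mathbb{R}^2$, where $\operatorname{sgn}0=[-1,1]$. For points $x,z$ with choices $s,s'$ the monotonicity pairing is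
\[
|x-z|^2+m(x_2)(s-s')(x_1-z_1)+\big(m(x_2)-m(z_2)\big)s'(x_1-z_1).
\]
The middle term lies between $0$ and $K(s-s')(x_1-z_1)$, and the last is at most $2|x_2-z_2||x_1-z_1|\le|x-z|^2$ in absolute value. So $u$ is monotone, and its pairing is at most $M_f(x,z)$ for $f(x)=|x|^2+K|x_1|$, which has a kink along the singular line $x_1=0$. On $\{x_1>0\}$ we have $E_{22}=1$ and $E_{12}=\frac12m'(x_2)$. For a multiple of a Hessian $\partial_2E_{12}=\partial_1E_{22}$, which would force $m''=0$; a bounded nonconstant $m$ is not affine, so $E$ is not a multiple of a Hessian.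
\end{example}

A singular $u$ will be approximated by smooth monotone maps whose derivatives blow up. So \eqref{eq:hess} is useful only if $\tau$ and the size of $f$ do not depend on $\sup|Du|$. This rules out $f=\frac12|x|^2$, $\tau=\sup|Du|$. It also rules out the isotropic condition $D^2f\ge(\operatorname{div}u)I$, which implies \eqref{eq:hess} with $\tau=1$ because $E\le(\operatorname{tr}E)I$: for $u(x)=(g(x_1),0)$ it forces $f(0,1)+f(0,-1)-2f(0,0)\ge g'(0)$, which is unbounded as $g$ approaches a jump. The Hessian of $f$ must be large only in the directions in which $E$ is large.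

A scalar equation can enforce this, if it is imposed on the \emph{inverse} of the Hessian.

\begin{lemma}\label{lem:trace}
Let $E>0$ and $S\ge0$ be symmetric matrices with $\operatorname{tr}(ES)\le\tau$. Then $S\le\tau E^{-1}$.
\end{lemma}

\begin{proof}
The matrix $E^{1/2}SE^{1/2}$ is nonnegative with trace at most $\tau$, so each of its eigenvalues is at most $\tau$. Conjugate $E^{1/2}SE^{1/2}\le\tau I$ by $E^{-1/2}$.
\end{proof}

Inversion reverses the order of positive matrices, so $\operatorname{tr}(E\,(D^2f)^{-1})=\tau$ and $D^2f>0$ imply \eqref{eq:hess}. The inverse Hessian is the Hessian of the Legendre transform $h^*(x)=\sup_p(\langle x,p\rangle-h(p))$, about which we recall two facts.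

\begin{lemma}\label{lem:legendre}
Let $h:\mathbb{R}^n\to\mathbb{R}$.
\begin{enumerate}
\item[(i)] If $|h(p)-\frac c2|p|^2|\le K$ for all $p$, with $c>0$, then $h^*$ is finite and convex and $|h^*(x)-\frac1{2c}|x|^2|\le K$.
\item[(ii)] If $h\in C^2$ and $D^2h\ge\eta I$ with $\eta>0$, then $h^*\in C^2$, the map $\nabla h$ is a bijection with inverse $\nabla h^*$, and $D^2h^*(\nabla h(p))=D^2h(p)^{-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A supremum of affine functions is convex, the transform reverses order, and $(\frac c2|p|^2\pm K)^*=\frac1{2c}|x|^2\mp K$. (ii) The function $p\mapsto\langle x,p\rangle-h(p)$ is strictly concave and tends to $-\infty$, so it has exactly one critical point $P(x)$, its maximizer. Thus $P=(\nabla h)^{-1}$, and $P\in C^1$ by the inverse function theorem. Differentiating $h^*(x)=\langle x,P(x)\rangle-h(P(x))$ gives $\nabla h^*=P$.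
\end{proof}

With $f=h^*$ and $x=\nabla h(p)$, the equation for $f$ becomes $\operatorname{tr}(E(\nabla h)D^2h)=\tau$. By the chain rule, for $h\in C^2$,
\begin{equation}\label{eq:chain}
\operatorname{div}\big(u(\nabla h)\big)=\operatorname{tr}\big(Du(\nabla h)D^2h\big)=\operatorname{tr}\big(E(\nabla h)D^2h\big),
\end{equation}
where the antisymmetric part of $Du$ drops out because $D^2h$ is symmetric. We arrive at the quasilinear equation $\operatorname{div}u(\nabla h)=\tau$, in divergence form and elliptic when $E>0$.

\begin{example}\label{ex:hand}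
Let $n=1$ and $u'>0$. The equation $(u(h'))'=\tau$ has the solution $h'(p)=u^{-1}(\tau p)$, so $f'=(h')^{-1}=u/\tau$: the method returns the potential of $u$. In the limiting case $u(x)=x+\operatorname{sgn}x$, $\tau=1$, we get $h(p)=\frac12\operatorname{dist}(p,[-1,1])^2$ and $f(x)=\frac12x^2+|x|$. Where $u'$ is infinite the equation forces $h''=0$, and the flat piece of $h$ is the kink of $f$.

Let $n=2$ and $u(x)=(g(x_1)+bx_2,\ x_2-bx_1)$ with $g$ an increasing diffeomorphism of $\mathbb{R}$; this is not a gradient if $b\neq0$. For $h(p)=h_1(p_1)+\frac12p_2^2$,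
\[
\operatorname{div}u(\nabla h)=\partial_1\big(g(h_1'(p_1))+bp_2\big)+\partial_2\big(p_2-bh_1'(p_1)\big)=\big(g(h_1')\big)'+1 .
\]
The constant $b$ has disappeared. For $\tau=2$ we take $h_1'=g^{-1}$; then $\nabla f(x)=(g(x_1),x_2)$ and $D^2f=\operatorname{diag}(g',1)=E\ge\frac12E$. As $g$ steepens to a jump, $h$ flattens in the direction $p_1$ only, and $f$ stays locally bounded.
\end{example}

To make this a proof we need a solution $h$; we need it convex, since Lemma~\ref{lem:trace} fails without $S\ge0$; and we need bounds on $h$ and $\tau$ independent of $Du$. All three are available when $Du$ is periodic.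

\section{The smooth periodic case}\label{sec:periodic}

\begin{proposition}\label{prop:periodic}
Let $L,a,\varepsilon>0$ and let $u(x)=ax+N(x)$, where $N:\mathbb{R}^n\to\mathbb{R}^n$ is smooth and $L\mathbb{Z}^n$-periodic. Assume $E=\frac12(Du+Du^T)\ge\varepsilon I$ everywhere. Then there is a finite convex $f$ with $|f(x)-\frac12|x|^2|\le nL^2$ and
\begin{equation}\label{eq:dom}
M_f(X,Y)\ \ge\ \frac1{na}\langle u(X)-u(Y),X-Y\rangle\qquad\text{for all }X,Y\in\mathbb{R}^n.
\end{equation}
\end{proposition}

Let $\Lambda=\sup|Du|<\infty$ (operator norm), so $\varepsilon I\le E\le\Lambda I$. The numbers $\varepsilon$ and $\Lambda$ serve to solve the equation, and neither appears in the conclusion. Functions on the torus $T=\mathbb{R}^n/L\mathbb{Z}^n$ are identified with periodic functions on $\mathbb{R}^n$. We look for $h(p)=\frac12|p|^2+\psi(p)$ with $\psi$ periodic. Then $u(\nabla h)-ap$ is periodic, so $\operatorname{div}u(\nabla h)$ has mean $na$ over $T$, and the constant $\tau=na$ is forced. We do not solve $\operatorname{div}u(\nabla h)=na$ directly, but replace the right side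 by $\delta\psi$ with $0<\delta\le1$. This term makes the problem coercive on $H^1(T)$ and supplies the strict sign that the convexity argument needs; it turns out to be $na+O(\delta)$.

\subsection*{Step 1: solving the equation}

\begin{lemma}\label{lem:solve}
For $0<\delta\le1$ there is a periodic $\psi\in C^2(\mathbb{R}^n)$ with $\frac1{|T|}\int_T\delta\psi=na$ such that $h(p)=\frac12|p|^2+\psi(p)$ satisfies
\begin{equation}\label{eq:pde}
\operatorname{tr}\big(E(\nabla h)D^2h\big)=\delta\psi\qquad\text{on }\mathbb{R}^n.
\end{equation}
\end{lemma}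

\begin{proof}
\emph{A weak solution.} Put $V(p,z)=u(p+z)-ap=az+N(p+z)$. It is periodic in $p$ and $\Lambda$-Lipschitz in $z$, with $V(p,0)=N(p)$ bounded, and \eqref{eq:segment} gives $\langle V(p,z)-V(p,z'),z-z'\rangle\ge\varepsilon|z-z'|^2$. Therefore
\[
\langle\!\langle\mathcal{F}\psi,\zeta\rangle\!\rangle=\int_T\langle V(p,\nabla\psi),\nabla\zeta\rangle+\delta\psi\zeta
\]
defines a Lipschitz map $\mathcal{F}:H^1(T)\to H^1(T)^*$ that is strongly monotone: $\langle\!\langle\mathcal{F}\psi-\mathcal{F}\psi',\psi-\psi'\rangle\!\rangle\ge\mu\|\psi-\psi'\|_{H^1}^2$ with $\mu=\min(\varepsilon,\delta)$. Zarantonello's theorem says that a Lipschitz, strongly monotone map from a Hilbert space to its dual is bijective. (Identify the space with its dual. If $K$ is the Lipschitz constant, $\psi\mapsto\psi-t(\mathcal{F}\psi-\ell)$ has squared Lipschitz constant at most $1-2t\mu+t^2K^2$, which is less than $1$ for small $t>0$.) So there is $\psi\in H^1(T)$ with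
\begin{equation}\label{eq:weak}
\int_T\langle V(p,\nabla\psi),\nabla\zeta\rangle+\delta\psi\zeta=na\int_T\zeta\qquad\text{for all }\zeta\in H^1(T).
\end{equation}
The choice $\zeta=1$ gives the mean of $\delta\psi$. Since $u(\nabla h)=ap+V(p,\nabla\psi)$ and $\operatorname{div}(ap)=na$, \eqref{eq:weak} says that $\operatorname{div}u(\nabla h)=\delta\psi$ in the sense of distributions. By \eqref{eq:chain} it remains to show $\psi\in C^2$.

\emph{Regularity for $n=1$.} Here $\psi\in H^1(T)$ is continuous, so $u(p+\psi')$, whose weak derivative is $\delta\psi$, agrees almost everywhere with a $C^1$ function $G$. As $u'\ge\varepsilon$, $u$ is a smooth diffeomorphism of $\mathbb{R}$, and $\psi'=u^{-1}(G)-p$ is $C^1$.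

\emph{Regularity for $n\ge2$: second derivatives in $L^2$.} Fix $i\le n$ and let $\psi^s(p)=(\psi(p+se_i)-\psi(p))/s$ for $s\neq0$. We have $\nabla h(p+se_i)-\nabla h(p)=s(e_i+\nabla\psi^s(p))$, hence
\[
\frac{V(p+se_i,\nabla\psi(p+se_i))-V(p,\nabla\psi(p))}s=A^s(p)\,(e_i+\nabla\psi^s(p))-ae_i,
\]
where $A^s(p)=\int_0^1Du\big(\theta\nabla h(p+se_i)+(1-\theta)\nabla h(p)\big)\,d\theta$ is periodic, $|A^s|\le\Lambda$, and the symmetric part of $A^s$ is at least $\varepsilon I$. Subtract \eqref{eq:weak} from its translate by $se_i$ and divide by $s$. The right sides cancel and $\int_T\langle ae_i,\nabla\zeta\rangle=0$, so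
\begin{equation}\label{eq:dq}
\int_T\langle A^s(e_i+\nabla\psi^s),\nabla\zeta\rangle+\delta\psi^s\zeta=0\qquad\text{for all }\zeta\in H^1(T).
\end{equation}
With $\zeta=\psi^s$ we get $\varepsilon\|\nabla\psi^s\|_{L^2}^2\le\Lambda|T|^{1/2}\|\nabla\psi^s\|_{L^2}$. The difference quotients of $\nabla\psi$ are thus bounded in $L^2$, so $\psi\in W^{2,2}(T)$ and $\nabla\psi^s\rightharpoonup\nabla\partial_i\psi$ weakly in $L^2$.

\emph{H\"older gradient.} Translations are continuous in $L^2$, so along a sequence $s\to0$ we have $\nabla\psi(\cdot+se_i)\to\nabla\psi$ almost everywhere, and $A^s\to A:=Du(\nabla h)$ almost everywhere and boundedly. Then $(A^s)^T\nabla\zeta\to A^T\nabla\zeta$ strongly in $L^2$, and we may pass to the limit in \eqref{eq:dq}: $w=\partial_i\psi\in W^{1,2}$ is a weak solution of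
\[
-\operatorname{div}(A\nabla w)+\delta w=\operatorname{div}(Ae_i),
\]
with $A$ bounded, measurable and uniformly elliptic, and $Ae_i\in L^\infty$. By the De Giorgi--Nash--Moser theorem \cite[Theorem 8.22]{GT}, which does not require $A$ to be symmetric, such a $w$ is H\"older continuous. So $\nabla\psi\in C^\alpha$ for some $\alpha\in(0,1)$.

\emph{H\"older Hessian.} Since $u$ is smooth with bounded derivative and $\nabla h\in W^{1,2}_{\mathrm{loc}}$, the chain rule gives $u(\nabla h)\in W^{1,2}_{\mathrm{loc}}$ with derivative $Du(\nabla h)(I+D^2\psi)$. Taking the trace, we find almost everywhere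
\[
\sum_{j,l}E_{jl}(\nabla h)\,\partial_{jl}\psi=\delta\psi-\operatorname{tr}E(\nabla h).
\]
Regard this as a linear equation for $\psi$. Its coefficients are uniformly elliptic and $C^\alpha$, and its right side is $C^\alpha$. A $W^{2,q}_{\mathrm{loc}}$ solution, $1<q<\infty$, of such an equation is $C^{2,\alpha}_{\mathrm{loc}}$ \cite[Theorem 9.19]{GT}. Hence $\psi\in C^{2}$.
\end{proof}

\subsection*{Step 2: the solution is convex}

We measure the failure of midpoint convexity and examine the pair of points where it is worst. The structure of \eqref{eq:pde} that matters is that the coefficients depend only on $\nabla h$ and not on $p$; this is a gain from passing to the Legendre transform.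

\begin{lemma}\label{lem:convex}
The function $h$ of Lemma~\ref{lem:solve} is convex.
\end{lemma}

\begin{proof}
Let
\[
\mathcal{C}(p,q)=h\big(\tfrac{p+q}2\big)-\tfrac12h(p)-\tfrac12h(q)=-\tfrac18|p-q|^2+\psi\big(\tfrac{p+q}2\big)-\tfrac12\psi(p)-\tfrac12\psi(q).
\]
This function is invariant under $(p,q)\mapsto(p+\ell,q+\ell)$ for $\ell\in L\mathbb{Z}^n$, and it tends to $-\infty$ as $|p-q|\to\infty$ because $\psi$ is bounded. So it attains its maximum at some $(p,q)$; put $m=\frac{p+q}2$. The gradients in $p$ and in $q$ vanish there, which gives $\nabla h(p)=\nabla h(m)=\nabla h(q)=:\xi$. For each $z$ the function $t\mapsto\mathcal{C}(p+tz,q+tz)$ has a maximum at $t=0$, so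
\[
Q:=\tfrac12D^2h(p)+\tfrac12D^2h(q)-D^2h(m)\ge0 .
\]
Therefore $\operatorname{tr}(E(\xi)Q)=\operatorname{tr}(E(\xi)^{1/2}QE(\xi)^{1/2})\ge0$. Equation \eqref{eq:pde} has the same matrix $E(\xi)$ at the three points, so this reads $\frac\delta2\psi(p)+\frac\delta2\psi(q)-\delta\psi(m)\ge0$. Dividing by $\delta>0$, we obtain $\mathcal{C}(p,q)\le-\frac18|p-q|^2\le0$. Thus $\mathcal{C}\le0$ everywhere, and a continuous midpoint convex function is convex.
\end{proof}

With a constant right side in \eqref{eq:pde} the trace inequality would read $0\ge0$ and give no information.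

\subsection*{Step 3: bounds depending only on $n$, $a$ and $L$}

Convexity and periodicity bound $\psi$ without further use of the equation. We have $D^2\psi\ge-I$. Fix $p$ and $i$, and let $\gamma(t)=\psi(p+te_i)$, an $L$-periodic function with $\gamma''\ge-1$. By Rolle's theorem $\gamma'$ vanishes at some $t_0\in[-L,0]$ and some $t_1\in[0,L]$. Then $\gamma'(0)=\int_{t_0}^0\gamma''\ge-L$ and $\gamma'(0)=-\int_0^{t_1}\gamma''\le L$. So $|\partial_i\psi|\le L$ for all $i$. Two points of the cube $[0,L]^n$ are joined by $n$ segments of length at most $L$ parallel to the axes, so the oscillation of $\psi$ is at most $nL^2$. Let $\bar\psi=na/\delta$ be the mean of $\psi$. Then $|\psi-\bar\psi|\le nL^2$, and \eqref{eq:pde} gives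
\begin{equation}\label{eq:tau}
\operatorname{tr}\big(E(\nabla h)D^2h\big)\le\tau_\delta:=na+\delta nL^2 .
\end{equation}
Put $\tilde h=h-\bar\psi$. Then $|\tilde h-\frac12|p|^2|\le nL^2$, and by Lemma~\ref{lem:legendre}(i) the function $f_\delta=\tilde h^*$ is finite and convex with $|f_\delta-\frac12|x|^2|\le nL^2$.

\subsection*{Step 4: domination}

We know only $D^2h\ge0$, so $f_\delta$ need not be $C^2$. We add a small quadratic term. For $0<\eta\le1$ let $h_\eta=\tilde h+\frac\eta2|p|^2$ and $f_{\delta,\eta}=h_\eta^*$, which is $C^2$ by Lemma~\ref{lem:legendre}(ii). Fix $x$, and let $p=\nabla f_{\delta,\eta}(x)$, so that $x=\nabla h(p)+\eta p$. Put $S=D^2h(p)\ge0$ and $E_0=E(\nabla h(p))=E(x-\eta p)$. By \eqref{eq:tau} and Lemma~\ref{lem:trace}, $S\le\tau_\delta E_0^{-1}$, and $E_0\le\Lambda I$ gives $I\le\Lambda E_0^{-1}$. Hence $S+\eta I\le(\tau_\delta+\eta\Lambda)E_0^{-1}$. Inverting,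
\begin{equation}\label{eq:hesseta}
D^2f_{\delta,\eta}(x)=(S+\eta I)^{-1}\ \ge\ \frac{E\big(x-\eta\nabla f_{\delta,\eta}(x)\big)}{\tau_\delta+\eta\Lambda}.
\end{equation}
The argument of $E$ is shifted, but the shift is small. By Lemma~\ref{lem:legendre}(i), $\big|f_{\delta,\eta}-\frac{|x|^2}{2(1+\eta)}\big|\le nL^2$, so by Lemma~\ref{lem:limits}(i) the gradients $\nabla f_{\delta,\eta}$ are bounded on each ball $B_r$ by some $G_r$ independent of $\eta$. The matrix field $E$ is smooth and periodic, hence Lipschitz with some constant $\Lambda'$, and so $E(x-\eta\nabla f_{\delta,\eta}(x))\ge E(x)-\eta\Lambda'G_rI$ on $B_r$. Using \eqref{eq:segment} for $\nabla f_{\delta,\eta}$ and for $u$, we get from \eqref{eq:hesseta}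
\[
M_{f_{\delta,\eta}}(X,Y)\ \ge\ \frac{\langle u(X)-u(Y),X-Y\rangle-\eta\Lambda'G_r|X-Y|^2}{\tau_\delta+\eta\Lambda}\qquad(X,Y\in B_r).
\]
As $\eta\downarrow0$, the values $f_{\delta,\eta}(x)=\sup_p(\langle x,p\rangle-\tilde h(p)-\frac\eta2|p|^2)$ increase to $f_\delta(x)$, since the suprema over $p$ and over $\eta$ commute. The convergence is locally uniform by Lemma~\ref{lem:limits}(i), and Lemma~\ref{lem:limits}(ii) yields \eqref{eq:dom} for $f_\delta$ with $\tau_\delta$ in place of $na$. Finally choose $\delta_j\to0$ such that $f_{\delta_j}\to f$ locally uniformly. Since $\tau_{\delta_j}\to na$, Lemma~\ref{lem:limits}(ii) gives \eqref{eq:dom}, and the bound $|f-\frac12|x|^2|\le nL^2$ passes to the limit. Proposition~\ref{prop:periodic} is proved. \qed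

\section{Continuous maps that are linear outside a ball}\label{sec:ball}

A map that equals $ax$ outside a ball can be made periodic by repeating the perturbation. Monotonicity survives, because for an everywhere defined single-valued map it is a local property. Since the constants in Proposition~\ref{prop:periodic} are independent of $\varepsilon$ and $\Lambda$, smoothness and strict monotonicity can then be removed.

\begin{proposition}\label{prop:ball}
Let $a,\rho>0$ and let $v:\mathbb{R}^n\to\mathbb{R}^n$ be continuous and monotone with $v(x)=ax$ for $|x|\ge\rho$. Then there is a finite convex $f$ with $|f(x)-\frac12|x|^2|\le9n\rho^2$ and $M_f(X,Y)\ge\frac1{na}\langle v(X)-v(Y),X-Y\rangle$ for all $X,Y\in B_\rho$.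
\end{proposition}

\begin{proof}
Let $N(x)=v(x)-ax$, which is supported in $B_\rho$. Let $L=3\rho$ and
\[
\tilde v(x)=ax+\sum_{\ell\in L\mathbb{Z}^n}N(x-\ell).
\]
The balls $\ell+B_\rho$ are at mutual distance at least $\rho$. Hence $\tilde v=v$ on $B_\rho$, and a ball of radius less than $\rho/2$ meets at most one of them. On such a ball $\tilde v(x)=v(x-\ell)+a\ell$ for a single $\ell$, so $\tilde v$ is monotone there. Divide a segment from $Y$ to $X$ into $m$ equal pieces of length less than $\rho/2$, with endpoints $z_0,\dots,z_m$. Then
\[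
\langle\tilde v(X)-\tilde v(Y),X-Y\rangle=m\sum_{i=0}^{m-1}\langle\tilde v(z_{i+1})-\tilde v(z_i),z_{i+1}-z_i\rangle\ge0,
\]
so $\tilde v$ is monotone on $\mathbb{R}^n$.

Let $\chi_j\ge0$ be a smooth even function of integral $1$ supported in $B_{1/j}$, and let $u_j=\tilde v*\chi_j+\frac1jx$. The convolution is an average of translates of $\tilde v$, hence smooth and monotone, so the symmetric part of $Du_j$ is at least $\frac1jI$. Since $\chi_j$ is even, $(ax)*\chi_j=ax$, so $u_j-(a+\frac1j)x$ is $L\mathbb{Z}^n$-periodic. By continuity $u_j\to\tilde v$ pointwise. Proposition~\ref{prop:periodic} gives convex $f_j$ with $|f_j-\frac12|x|^2|\le nL^2=9n\rho^2$ and $M_{f_j}(X,Y)\ge\frac1{n(a+1/j)}\langle u_j(X)-u_j(Y),X-Y\rangle$. Pass to a locally uniform limit $f$ of a subsequence and apply Lemma~\ref{lem:limits}(ii).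
\end{proof}

\section{Arbitrary maximal monotone maps}\label{sec:general}

Let $u$ be maximal monotone and fix an integer $R\ge1$. The map $u$ may be empty-valued, multivalued and unbounded. We first keep a bounded part of its graph and make it linear near infinity, and then approximate by Lipschitz maps to which Proposition~\ref{prop:ball} applies with constants depending only on $n$ and $R$.

\subsection*{Truncation}

Let
\[
\Gamma=\{(x,y):y\in u(x),\ |x|\le R,\ |y|\le R\}\ \cup\ \{(x,2x):|x|\ge2R\}.
\]
Each of the two parts is the graph of a monotone map. For a mixed pair with $|x_1|,|y_1|\le R$ and $|x_2|=r\ge2R$,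
\[
\langle2x_2-y_1,x_2-x_1\rangle\ge2r^2-2rR-Rr-R^2=r(2r-3R)-R^2\ge2R^2-R^2>0 .
\]
This is where the bound on $y$ is needed. So $\Gamma$ is a monotone graph; let $\bar u$ be a maximal monotone extension of it. Then $\bar u(x)\ni2x$ for $|x|\ge2R$, and $\bar u(x)\ni y$ whenever $y\in u(x)$ and $|x|,|y|\le R$.

\subsection*{Yosida approximation}

Minty's theorem states that for a maximal monotone $\bar u$ and $\lambda>0$ every $X\in\mathbb{R}^n$ can be written as $X=x+\lambda y$ with $y\in\bar u(x)$. If $X_i=x_i+\lambda y_i$ are two such decompositions, monotonicity gives $|x_1-x_2|^2\le\langle X_1-X_2,x_1-x_2\rangle$. So the decomposition is unique, and $J_\lambda:X\mapsto x$ is $1$-Lipschitz. The \emph{Yosida approximation} is $u_\lambda(X)=y=(X-J_\lambda X)/\lambda$. Its graph is the image of the graph of $\bar u$ under the shear $(x,y)\mapsto(x+\lambda y,y)$, which spreads the set $\bar u(x)$ over the set of base points $x+\lambda\bar u(x)$.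

\begin{lemma}\label{lem:yosida}
Let $0<\lambda\le\frac18$.
\begin{enumerate}
\item[(i)] $u_\lambda$ is Lipschitz and monotone, and $u_\lambda(x+\lambda y)=y$ whenever $y\in\bar u(x)$.
\item[(ii)] $u_\lambda(X)=a_\lambda X$ for $|X|\ge3R$, where $a_\lambda=\frac2{1+2\lambda}\le2$.
\item[(iii)] $|u_\lambda(X)|\le18R$ for $|X|\le3R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Only monotonicity remains: $\langle y_1-y_2,X_1-X_2\rangle=\langle y_1-y_2,x_1-x_2\rangle+\lambda|y_1-y_2|^2\ge0$.

(ii) The point $z=X/(1+2\lambda)$ has $|z|\ge\frac45\cdot3R>2R$, so $2z\in\bar u(z)$, and $X=z+\lambda\cdot2z$. By (i), $u_\lambda(X)=2z$.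

(iii) If $u_\lambda(X)\ne0$, let $\omega=u_\lambda(X)/|u_\lambda(X)|$ and $Z=X+6R\omega$, so $3R\le|Z|\le9R$. Monotonicity and (ii) give $|u_\lambda(X)|=\langle u_\lambda(X),\omega\rangle\le\langle u_\lambda(Z),\omega\rangle\le2|Z|\le18R$.
\end{proof}

Apply Proposition~\ref{prop:ball} with $v=u_\lambda$, $\rho=3R$, $a=a_\lambda$, and multiply the resulting function by $2n$. This gives a finite convex $\varphi_\lambda$ with $|\varphi_\lambda-n|x|^2|\le2n\cdot81nR^2=162n^2R^2$. Since $2/a_\lambda\ge1$ and the pairing of $u_\lambda$ is nonnegative,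
\begin{equation}\label{eq:lambda}
M_{\varphi_\lambda}(X,Y)\ge\langle u_\lambda(X)-u_\lambda(Y),X-Y\rangle\qquad(X,Y\in B_{3R}).
\end{equation}
By Lemma~\ref{lem:limits}(i), $\varphi_\lambda\to\varphi^R$ locally uniformly along a sequence $\lambda\to0$, which we fix. The limit $\varphi^R$ is finite and convex, and $|\varphi^R-n|x|^2|\le162n^2R^2$.

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Take $\varphi=\varphi^R$. Let $y_i\in u(x_i)$ with $|x_i|,|y_i|\le R$, and put $X_i=x_i+\lambda y_i\in B_{3R}$. Then $u_\lambda(X_i)=y_i$, so \eqref{eq:lambda} reads $M_{\varphi_\lambda}(X_1,X_2)\ge\langle y_1-y_2,X_1-X_2\rangle$. Let $\lambda\to0$ and use Lemma~\ref{lem:limits}(ii).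
\end{proof}

\subsection*{The width inequality}

Theorem~\ref{thm:quant} is empty for $x_1=x_2$, which is the case that Theorem~\ref{thm:dom} concerns, so we return to \eqref{eq:lambda}. Let $p,q\in u(x)$. Using \eqref{eq:lambda} at $x+\lambda q$ and $x+\lambda p$, dividing by $\lambda$ and letting $\lambda\to0$ gives $w_{\varphi^R}(x;q-p)\ge|q-p|^2$. This shows only that $q-p$ is not orthogonal to $\operatorname{dir}\partial\varphi^R(x)$. To show that it belongs to that space we need a lower bound for the width in every direction $v$. We therefore move the two points apart along $v$ by a distance $t$ that is fixed while $\lambda\to0$.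

\begin{lemma}\label{lem:width}
If $p,q\in u(x)$ and $|x|,|p|,|q|\le R$, then $w_{\varphi^R}(x;v)\ge\langle q-p,v\rangle$ for all $v\in\mathbb{R}^n$.
\end{lemma}

\begin{proof}
Both sides are positively homogeneous in $v$, so let $|v|=1$. For $0<t\le R$ put
\[
X=x+\lambda q+tv,\qquad Y=x+\lambda p-tv,
\]
which lie in $B_{3R}$. Since $p,q\in\bar u(x)$, we have $u_\lambda(x+\lambda q)=q$ and $u_\lambda(x+\lambda p)=p$. Monotonicity of $u_\lambda$ for the pair $X$, $x+\lambda q$ gives $\langle u_\lambda(X),v\rangle\ge\langle q,v\rangle$, and for the pair $Y$, $x+\lambda p$ it gives $\langle u_\lambda(Y),v\rangle\le\langle p,v\rangle$. Now $X-Y=2tv+\lambda(q-p)$ with $|q-p|\le2R$, and $|u_\lambda(X)-u_\lambda(Y)|\le36R$ by Lemma~\ref{lem:yosida}(iii). Hence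
\[
\langle u_\lambda(X)-u_\lambda(Y),X-Y\rangle\ge2t\langle q-p,v\rangle-72\lambda R^2 .
\]
Insert this in \eqref{eq:lambda} and let $\lambda\to0$. Lemma~\ref{lem:limits}(ii) gives $M_{\varphi^R}(x+tv,x-tv)\ge2t\langle q-p,v\rangle$, that is, after division by $2t$,
\[
(\varphi^R)'(x+tv;v)+(\varphi^R)'(x-tv;-v)\ge\langle q-p,v\rangle .
\]
Let $t\downarrow0$ and apply Lemma~\ref{lem:limits}(ii) once more, to the constant sequence $\varphi^R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dom}]
Let $f=\sum_{R\ge1}c_R\varphi^R$ be the function that Lemma~\ref{lem:sum} assigns to the sequence $\varphi^1,\varphi^2,\dots$. Let $x\in\operatorname{Dm}u$ and $v\perp\operatorname{dir}\partial f(x)$, so that $w_f(x;v)=0$ by \eqref{eq:width0}. For $p,q\in u(x)$ choose an integer $R\ge\max\{1,|x|,|p|,|q|\}$. Lemmas~\ref{lem:sum} and~\ref{lem:width} give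
\[
0=w_f(x;v)\ge c_R\,w_{\varphi^R}(x;v)\ge c_R\langle q-p,v\rangle .
\]
Exchanging $p$ and $q$, we get $\langle q-p,v\rangle=0$ for all $p,q\in u(x)$, so $v\perp\operatorname{dir}u(x)$. Thus $(\operatorname{dir}\partial f(x))^\perp\subset(\operatorname{dir}u(x))^\perp$, which is the inclusion $\operatorname{dir}u(x)\subset\operatorname{dir}\partial f(x)$, and $\dim\partial f(x)\ge\dim u(x)$.
\end{proof}

\begin{remark}
Maximality enters the construction through Minty's theorem for the auxiliary map $\bar u$; for $u$ itself it serves to make the values convex, and it can be dispensed with. If $u$ is any monotone map and $\hat u$ is a maximal monotone extension, then $\operatorname{conv}u(x)\subset\hat u(x)$, so $\{x\in\operatorname{Dm}u:\dim\operatorname{conv}u(x)\ge k\}\subset\Sigma^k(\hat u)$. By Corollary~\ref{cor:conj} this set, too, is covered by countably many (c-c)-surfaces of codimension $k$.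
\end{remark}

\begin{thebibliography}{9}

\bibitem{monotone}
\emph{A geometrical approach to monotone functions in $\mathbb{R}^{n}$},
\texttt{https://people.dm.unipi.it/alberti/ricerca/1997-99/monotone-rdc.pdf}

\bibitem{GT}
Gilbarg--Trudinger, Theorems 8.22 and 9.19.

\end{thebibliography}
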